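\title{Two Riesz products that are neither equivalent nor mutually singular}

\begin{abstract}
We construct two Riesz products on the circle, over one set of frequencies with $\lambda_{n+1}\ge 3\lambda_n$ and $\lambda_{n+1}/\lambda_n\to\infty$ and with real coefficients $0<b_n\le a_n\le\frac12$, that are mutually singular on the half circle $\{\cos t>0\}$ and equivalent on the half circle $\{\cos t<0\}$, both halves having positive measure. Thus two Riesz products over a dissociate set need not be equivalent or mutually singular. The dichotomy does hold, with an exact criterion of Kakutani type, when $\sum|\lambda_n|/|\lambda_{n+1}|<\infty$, and it holds under an arithmetic condition that covers all chains $\lambda_n\mid\lambda_{n+1}$.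
\end{abstract}

\section{The dichotomy problem}\label{sec:intro}

\subsection{Riesz products}

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ and let $\sigma$ be normalized Lebesgue measure on $\mathbb T$. An integral sign without a measure refers to $\sigma$, so $\int F=\frac1{2\pi}\int_0^{2\pi}F(t)\,dt$. All measures are finite positive Borel measures on $\mathbb T$, and $\hat\mu(m)=\int e^{-imt}\,d\mu(t)$. We write $\mu\ll\nu$ for absolute continuity, $\mu\sim\nu$ for equivalence (mutual absolute continuity), $\mu\perp\nu$ for mutual singularity, $\mu|_E$ for the restriction to $E$, and $f\mu$ for the measure with density $f\ge0$ with respect to $\mu$.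

For a complex number $a$ with $|a|\le\frac12$ put
\[
p_a(x)=1+ae^{ix}+\bar ae^{-ix}=1+2\operatorname{Re}(ae^{ix}).
\]
This function has mean $1$ and satisfies $p_a\ge1-2|a|\ge0$; it has one zero on $\mathbb T$ if $|a|=\frac12$ and none otherwise. A Riesz product is an infinite product of factors $p_{a_n}(\lambda_nt)$. The following condition on the frequencies makes such a product meaningful.

\begin{definition}
A set $\Lambda\subset\mathbb Z\setminus\{0\}$ is \emph{dissociate} if, for distinct $\lambda_1,\dots,\lambda_k\in\Lambda$ and $\varepsilon_1,\dots,\varepsilon_k\in\{-2,-1,0,1,2\}$, the equality $\sum_j\varepsilon_j\lambda_j=0$ implies $\varepsilon_1=\dots=\varepsilon_k=0$.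
\end{definition}

Every sequence with $|\lambda_{n+1}|\ge3|\lambda_n|$ is dissociate (Lemma~\ref{lem:ratio}). Let $\Lambda=\{\lambda_n:n\ge0\}$ be an infinite dissociate set with the $\lambda_n$ distinct. A \emph{word} is an integer $\gamma=\sum_k\varepsilon_k\lambda_k$, the sum being finite, with $\varepsilon_k\in\{-1,0,1\}$. The difference of two such sums has coefficients in $\{-2,\dots,2\}$, so dissociateness says that $\gamma$ determines the $\varepsilon_k$. The indices $k$ with $\varepsilon_k\ne0$ are the \emph{letters} of $\gamma$, and their number is its \emph{length} $\ell(\gamma)$.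

Let $a=(a_n)_{n\ge0}$ with $|a_n|\le\frac12$. Put $a(\gamma)=\prod_ka_k^{(\varepsilon_k)}$, where $z^{(1)}=z$, $z^{(-1)}=\bar z$, $z^{(0)}=1$. For a finite set $A$ of indices, multiplying out gives
\begin{equation}\label{eq:partial}
P_A(t):=\prod_{n\in A}p_{a_n}(\lambda_nt)=\sum_\gamma a(\gamma)e^{i\gamma t},
\end{equation}
where $\gamma$ runs over the words with letters in $A$, and no two terms have the same frequency. In particular $P_A$ has mean $a(0)=1$, and $P_A\sigma$ is a probability measure. Recall that probability measures $\mu_N$ on $\mathbb T$ converge weak* (that is, $\int\varphi\,d\mu_N$ converges for every continuous $\varphi$) as soon as $\hat\mu_N(m)$ converges for each $m$; the limit is the probability measure with the limiting coefficients. Along any increasing sequence of finite sets $A_N$ that exhausts the indices, each coefficient of $P_{A_N}$ is eventually constant. Hence $P_{A_N}\sigma$ converges weak* to the probability measure $\mu_a$ with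
\begin{equation}\label{eq:coeff}
\hat\mu_a(\gamma)=a(\gamma)\ \text{ for words }\gamma,\qquad \hat\mu_a(m)=0\ \text{ if $m$ is not a word.}
\end{equation}
This is the \emph{Riesz product} $\mu_a=\prod_{n\ge0}p_{a_n}(\lambda_nt)$. Note that $|\hat\mu_a(\gamma)|\le2^{-\ell(\gamma)}$.

The following problem is posed in \cite{dichotomy}.

\medskip
\noindent\textbf{Problem.} \emph{Is it true that for every dissociate set $\Lambda=\{\lambda_n\}$ and all sequences $a,b$ with $|a_n|,|b_n|\le\frac12$, either $\mu_a\sim\mu_b$ or $\mu_a\perp\mu_b$?}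
\medskip

\subsection{The expected answer}

Replace the functions $\lambda_nt$ by independent coordinates $x_n$ of an infinite-dimensional torus. The Riesz product becomes the product measure $\bigotimes_np_{a_n}\sigma$, and Kakutani's theorem applies: if $\mu_n\sim\nu_n$ are probability measures with Hellinger affinities $\rho_n=\int\sqrt{d\mu_n\,d\nu_n}$, then $\bigotimes\mu_n\sim\bigotimes\nu_n$ when $\sum(1-\rho_n)<\infty$, and $\bigotimes\mu_n\perp\bigotimes\nu_n$ otherwise. All measures $p_a\sigma$ are equivalent to $\sigma$, so in the independent model the dichotomy holds, and it is decided by the series $\sum(1-\rho(a_n,b_n))$, where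
\[
\rho(a,b)=\int\sqrt{p_ap_b},\qquad 2\bigl(1-\rho(a,b)\bigr)=\|\sqrt{p_a}-\sqrt{p_b}\|_2^2 .
\]
Formula \eqref{eq:coeff} is what the independent model predicts, so one guesses that the answer is yes. Two known criteria, valid for every dissociate set, point the same way:
\begin{itemize}
\item[(S)] if $\sum|a_n-b_n|^2=\infty$, then $\mu_a\perp\mu_b$;
\item[(E)] if $\sum|a_n-b_n|^2/(1-|a_n+b_n|)<\infty$, then $\mu_a\sim\mu_b$.
\end{itemize}
In (E) a term $0/0$, which occurs exactly when $a_n=b_n$ and $|a_n|=\frac12$, is read as $0$. These two conditions are essentially the best possible ones expressible through the coefficients alone. They are used in the next proof and in no other proof of this paper.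

\begin{proposition}\label{prop:small}
If $\limsup|a_n|<\frac12$, then $\mu_a\sim\mu_b$ or $\mu_a\perp\mu_b$, for every dissociate set and every $b$.
\end{proposition}

\begin{proof}
If $\sum|a_n-b_n|^2=\infty$, apply (S). Otherwise $a_n-b_n\to0$, and $|a_n+b_n|\le2|a_n|+|a_n-b_n|$ gives $1-|a_n+b_n|\ge c>0$ for large $n$. The tail of the series in (E) therefore converges. Each of the finitely many other terms is finite, because $|a_n+b_n|=1$ forces equality in $|a_n+b_n|\le|a_n|+|b_n|\le1$, that is, $a_n=b_n$ and $|a_n|=\frac12$. So (E) applies.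
\end{proof}

A counterexample must therefore have coefficients that accumulate at modulus $\frac12$, where the factors almost vanish at a point.

\subsection{Results}

The answer to the problem is no.

\begin{theorem}\label{thm:counter}
There are a dissociate set of positive integers $\lambda_0<\lambda_1<\cdots$ with $\lambda_{n+1}\ge3\lambda_n$ and $\lambda_{n+1}/\lambda_n\to\infty$, and real sequences $0<b_n\le a_n\le\frac12$, such that, with $U=\{\cos t>0\}$ and $V=\{\cos t<0\}$:
\begin{itemize}
\item[(i)] $\mu_a|_U\perp\mu_b|_U$ and $\mu_a|_V\sim\mu_b|_V$;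
\item[(ii)] $\mu_a(U),\mu_b(U),\mu_a(V),\mu_b(V)$ are all positive, and $\mu_a(U\cup V)=\mu_b(U\cup V)=1$.
\end{itemize}
In particular, $\mu_a$ and $\mu_b$ are neither equivalent nor mutually singular.
\end{theorem}

The dichotomy survives when the frequencies grow fast enough, and then the independent model gives the right criterion.

\begin{theorem}\label{thm:fast}
Let $\Lambda$ be dissociate, enumerated so that $|\lambda_n|$ increases, and let $\sum_n|\lambda_n|/|\lambda_{n+1}|<\infty$. Then $\mu_a\sim\mu_b$ if $\sum(1-\rho(a_n,b_n))<\infty$, and $\mu_a\perp\mu_b$ otherwise.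
\end{theorem}

It also survives under an arithmetic condition.

\begin{theorem}\label{thm:arith}
Let $\Lambda=\{\lambda_k\}_{k\ge0}$ be dissociate and $d_n=\gcd(\lambda_k:k\ge n)$. Suppose that for infinitely many $n$ the following holds: if $\varepsilon_k\in\{-2,\dots,2\}$ and $d_n\mid\sum_{k<n}\varepsilon_k\lambda_k$, then all $\varepsilon_k=0$. Then any two Riesz products over $\Lambda$ are equivalent or mutually singular. This applies in particular if $\lambda_n\mid\lambda_{n+1}$ for all $n$.
\end{theorem}

Neither positive result contains the other. For $\lambda_n=3^n$ only Theorem~\ref{thm:arith} applies. For $\lambda_0=1$, $\lambda_{n+1}=(n+2)^2\lambda_n+1$ only Theorem~\ref{thm:fast} applies, since consecutive terms are coprime and so $d_n=1$ for all $n$.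

The independent model can fail for the following reason. Dissociateness forbids relations with coefficients up to $2$, which is all that products of the polynomials $p_{a_n}(\lambda_nt)$ can detect. The Hellinger affinity involves $\sqrt{p_ap_b}\,(\lambda t)$, which is in general not a polynomial, and its higher harmonics $K\lambda$ can resonate with another frequency $\lambda'$. We take $\lambda'=K\lambda+1$. The resonance then leaves the low frequency $\lambda'-K\lambda=1$, and the affinity of the pair of factors depends on the position $t$ through $\cos t$.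

To exploit this we need a version of Kakutani's theorem that tolerates approximate independence and can be applied to a part of the circle; this is Proposition~\ref{prop:kak} in Section~\ref{sec:kak}. Section~\ref{sec:block} computes the resonance, first for a single pair of frequencies, and Section~\ref{sec:counter} assembles the counterexample. Theorem~\ref{thm:fast} is a second application of Proposition~\ref{prop:kak} (Section~\ref{sec:fast}). Theorem~\ref{thm:arith} is a zero--one law, proved with Fourier coefficients in Section~\ref{sec:arith}.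

\section{Three basic facts}\label{sec:basic}

\begin{lemma}\label{lem:ratio}
Let $\lambda_0,\lambda_1,\dots$ be a finite or infinite sequence of nonzero integers with $|\lambda_{k+1}|\ge3|\lambda_k|$. Then $2\sum_{k<n}|\lambda_k|<|\lambda_n|$ for all $n$, and $\{\lambda_k\}$ is dissociate.
\end{lemma}

\begin{proof}
We have $|\lambda_k|\le3^{k-n}|\lambda_n|$ for $k<n$, and $2\sum_{j=1}^n3^{-j}<1$. In a sum $\sum\varepsilon_k\lambda_k$ with $|\varepsilon_k|\le2$ and last nonzero coefficient $\varepsilon_n$, the last term has modulus at least $|\lambda_n|$ and the others together less than $|\lambda_n|$, so the sum is not $0$.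
\end{proof}

\begin{lemma}\label{lem:atoms}
A Riesz product over an infinite dissociate set has no atoms.
\end{lemma}

\begin{proof}
Fix $x\in\mathbb T$ and integers $k,r\ge1$, and let $T(t)=\frac1k\sum_{n=1}^ke^{i\lambda_n(t-x)}$. Since $|T(x)|=1$, we have $\mu_a(\{x\})\le\int|T|^{2r}\,d\mu_a$. Expanding $T^r\bar T^r$ gives $k^{-2r}$ times a sum, over all $2r$-tuples $(n_1,\dots,n_{2r})$ in $\{1,\dots,k\}$, of unimodular constants times $e^{i\gamma t}$ with $\gamma=\lambda_{n_1}+\dots+\lambda_{n_r}-\lambda_{n_{r+1}}-\dots-\lambda_{n_{2r}}$. If the indices are distinct, $\gamma$ is a word of length $2r$ and the term integrates to at most $4^{-r}$ in modulus. At most $\binom{2r}2k^{2r-1}$ tuples have a repeated index, and each contributes at most $1$. Hence $\mu_a(\{x\})\le4^{-r}+\binom{2r}2/k$. Let $k\to\infty$, then $r\to\infty$.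
\end{proof}

For a finite set $A$ of indices let $a^A$ be the sequence obtained from $a$ by replacing $a_n$ with $0$ for $n\in A$. Since $p_0=1$, this removes the factors indexed by $A$.

\begin{lemma}\label{lem:finite}
For finite $A$ we have $\mu_a=P_A\,\mu_{a^A}$ and $\mu_a\sim\mu_{a^A}$.
\end{lemma}

\begin{proof}
For finite $A'\supset A$ we have $P_{A'}=P_AP_{A'\setminus A}$, and $P_{A'\setminus A}$ is the partial product of $\mu_{a^A}$ over $A'$. Multiplication by the continuous function $P_A$ preserves weak* convergence, so $\mu_a=P_A\mu_{a^A}\ll\mu_{a^A}$. The trigonometric polynomial $P_A$ has mean $1$, so it has finitely many zeros, and these form a $\mu_{a^A}$-null set by Lemma~\ref{lem:atoms}. Thus the density $P_A$ is positive $\mu_{a^A}$-almost everywhere, which gives $\mu_{a^A}\ll\mu_a$.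
\end{proof}

\section{A local Kakutani theorem}\label{sec:kak}

Consider two infinite products $\mu=\prod P_n$ and $\nu=\prod Q_n$ with ratios $D_n=Q_n/P_n$. For independent factors, the argument of Kakutani's theorem follows the square root $\Phi_N$ of the partial likelihood ratio $D_1\cdots D_N$. Its $\mu$-integral is the product of the first $N$ affinities; if it tends to $0$ the measures are singular, and otherwise $\Phi_N$ is Cauchy in $L^2(\mu)$. Independence enters only through the rule that one more factor $P_n$, $Q_n$ or $\sqrt{P_nQ_n}$ multiplies the integral by $1$, $1$ or $\rho_n$. We assume this rule up to summable errors, and only against a weight $f$, so that the loss $h_n$, which replaces $1-\rho_n$, may depend on where $f$ lives.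

\medskip
\noindent\textbf{Setting.} For $n\ge1$ let $P_n,Q_n\ge0$ and $D_n>0$ be continuous functions on $\mathbb T$ with $Q_n=P_nD_n$. Put
\[
R_n=\sqrt{P_nQ_n}=P_nD_n^{1/2}=Q_nD_n^{-1/2},\qquad\Phi_N=\prod_{k\le N}D_k^{1/2}.
\]
Let $\mu,\nu$ be measures such that, weak* as $N\to\infty$,
\begin{equation}\label{eq:weak}
\prod_{k\le N}P_k\,\sigma\to\mu,\qquad\prod_{k\le N}Q_k\,\sigma\to\nu,\qquad\Phi_N^2\mu\to\nu,\qquad\Phi_N^{-2}\nu\to\mu .
\end{equation}
For continuous $f\ge0$ let $\mathcal F_n(f)$ be the finite set of all functions $F=f\prod_{k<n}S_k$ with $S_k\in\{P_k,Q_k,R_k\}$.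

\begin{proposition}\label{prop:kak}
In this setting let $f\ge0$ be continuous, $n_0\ge0$ an integer, $h_n\in[0,1]$, and $\eta_n\ge0$ with $\sum\eta_n<\infty$. Suppose that for all $n>n_0$ and $F\in\mathcal F_n(f)$
\begin{equation}\label{eq:H}
\Bigl|\int FP_n-\int F\Bigr|\le\eta_n,\qquad\Bigl|\int FQ_n-\int F\Bigr|\le\eta_n .
\end{equation}
\begin{itemize}
\item[(a)] If $\int FR_n\le(1-h_n)\int F+\eta_n$ for all such $n,F$ and $\sum h_n=\infty$, then $f\mu\perp f\nu$.
\item[(b)] If $\int FR_n\ge(1-h_n)\int F-\eta_n$ for all such $n,F$ and $\sum h_n<\infty$, then $f\mu\sim f\nu$.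
\end{itemize}
\end{proposition}

\begin{proof}
Put $T_M=\sum_{k>M}\eta_k$.

\emph{From $\sigma$ to $\mu$ and $\nu$.} The hypotheses concern integrals against $\sigma$, while the argument needs integrals against $\mu$ and $\nu$. Let $N\ge n_0$, choose $S_k\in\{P_k,Q_k,R_k\}$ for $k\le N$, and write $S_k=P_kE_k$ with $E_k$ equal to $1$, $D_k$ or $D_k^{1/2}$. The function $f\prod_{k\le N}E_k$ is continuous, so by \eqref{eq:weak}
\[
\int f\prod_{k\le N}E_k\,d\mu=\lim_{r\to\infty}\int f\prod_{k\le N}S_k\prod_{N<k\le r}P_k .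
\]
By \eqref{eq:H}, each additional factor $P_k$ with $k>N$ changes the integral by at most $\eta_k$. Hence
\begin{equation}\label{eq:transfer}
\Bigl|\int f\prod_{k\le N}E_k\,d\mu-\int f\prod_{k\le N}S_k\Bigr|\le T_N\qquad(N\ge n_0).
\end{equation}
The same holds for $\nu$, with $S_k=Q_kE_k$ and $E_k$ equal to $D_k^{-1}$, $1$ or $D_k^{-1/2}$.

\emph{Part (a).} Let $H_N=\int f\prod_{k\le N}R_k$. Then $H_N\le(1-h_N)H_{N-1}+\eta_N$ for $N>n_0$, and since $0\le1-h_k\le1$, iteration gives $H_N\le\prod_{M<k\le N}(1-h_k)\,H_M+T_M$ for $N>M\ge n_0$. The product tends to $0$ as $N\to\infty$ because $\sum h_k=\infty$. So $\limsup H_N\le T_M$ for every $M$, that is, $H_N\to0$. Let $\mu',\nu'$ be the densities of $\mu,\nu$ with respect to $\tau=\mu+\nu$. By the Cauchy--Schwarz inequality and by \eqref{eq:transfer} for $\mu$ and for $\nu$ with all $S_k=R_k$,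
\[
\int f\sqrt{\mu'\nu'}\,d\tau=\int\sqrt{f\Phi_N\mu'}\,\sqrt{f\Phi_N^{-1}\nu'}\,d\tau\le\Bigl(\int f\Phi_N\,d\mu\Bigr)^{1/2}\Bigl(\int f\Phi_N^{-1}\,d\nu\Bigr)^{1/2}\le H_N+T_N .
\]
The right side tends to $0$, so $f\sqrt{\mu'\nu'}=0$ $\tau$-almost everywhere. Then $f\mu$ is carried by $\{f\mu'>0\}$, where $\nu'=0$ almost everywhere, and $f\mu\perp f\nu$.

\emph{Part (b).} Let $I_M=\int f\prod_{k\le M}Q_k$ and $\Sigma_M=\sum_{k>M}h_k$. By \eqref{eq:H}, $|I_N-I_M|\le T_M$ for $N>M\ge n_0$; in particular $(I_M)$ is bounded. We estimate the three terms of $\int f(\Phi_N-\Phi_M)^2\,d\mu$ for $N>M\ge n_0$. By \eqref{eq:transfer} with all $S_k=Q_k$,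
\[
\int f\Phi_N^2\,d\mu\le I_N+T_N\le I_M+T_M+T_N,\qquad\int f\Phi_M^2\,d\mu\le I_M+T_M .
\]
The cross term contains $\Phi_N\Phi_M=\prod_{k\le M}D_k\prod_{M<k\le N}D_k^{1/2}$, which corresponds to $S_k=Q_k$ for $k\le M$ and $S_k=R_k$ for $M<k\le N$. The integrals $A_j=\int f\prod_{k\le M}Q_k\prod_{M<k\le j}R_k$ satisfy $A_M=I_M$ and $A_j\ge(1-h_j)A_{j-1}-\eta_j$, so $A_N\ge\prod_{M<k\le N}(1-h_k)\,I_M-T_M\ge(1-\Sigma_M)I_M-T_M$. With \eqref{eq:transfer},
\[
\int f\Phi_N\Phi_M\,d\mu\ge(1-\Sigma_M)I_M-T_M-T_N .
\]
Adding up and using $T_N\le T_M$,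
\[
\int f(\Phi_N-\Phi_M)^2\,d\mu\le2\Sigma_MI_M+4T_M+3T_N\le2\Sigma_MI_M+7T_M\to0\qquad(M\to\infty).
\]
So $f^{1/2}\Phi_N$ converges in $L^2(\mu)$ to some $G$, and $f\Phi_N^2\to G^2$ in $L^1(\mu)$. For continuous $\varphi$, the integrals $\int\varphi f\Phi_N^2\,d\mu$ thus tend to $\int\varphi G^2\,d\mu$, and by \eqref{eq:weak} they tend to $\int\varphi f\,d\nu$. Hence $f\nu=G^2\mu\ll\mu$. If $(f\mu)(E)=0$, then $\mu(E\cap\{f>0\})=0$, so $(f\nu)(E)=(f\nu)(E\cap\{f>0\})=0$; thus $f\nu\ll f\mu$. The hypotheses are unchanged when $(P_n,\mu,D_n)$ and $(Q_n,\nu,D_n^{-1})$ are exchanged, so also $f\mu\ll f\nu$.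
\end{proof}

Continuity and strict positivity of $D_n$ are what allow $f\prod E_k$ as a test function in \eqref{eq:transfer}. The mixed products in $\mathcal F_n(f)$ are needed there and in the cross term of (b). The last two limits in \eqref{eq:weak} serve only to identify $G^2\mu$ with $f\nu$. For Riesz products, \eqref{eq:weak} is automatic.

\begin{lemma}\label{lem:blocks}
Let an infinite dissociate set $\Lambda$ be partitioned into finite blocks $\Lambda_1,\Lambda_2,\dots$, and let $P_n,Q_n$ be the products of the factors of $\mu_a,\mu_b$ over $\Lambda_n$. If $Q_n=P_nD_n$ with $D_n>0$ continuous, then \eqref{eq:weak} holds with $\mu=\mu_a$, $\nu=\mu_b$.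
\end{lemma}

\begin{proof}
The first two limits are the convergence of partial products along the sets $\Lambda_1\cup\dots\cup\Lambda_N$. Since $\Phi_N^2$ is continuous, $\Phi_N^2\mu_a$ is the weak* limit, as $r\to\infty$, of $\Phi_N^2\prod_{k\le r}P_k\,\sigma=\prod_{k\le N}Q_k\prod_{N<k\le r}P_k\,\sigma$. So $\Phi_N^2\mu_a$ is the Riesz product with coefficients $b$ on the first $N$ blocks and $a$ on the others. By \eqref{eq:coeff} its Fourier coefficient at $m$ is $0=\hat\mu_b(m)$ if $m$ is not a word, and equals $\hat\mu_b(m)$ for a word $m$ once the first $N$ blocks contain its letters. This gives the third limit, and the fourth follows by exchanging $a$ and $b$.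
\end{proof}

\section{A block whose Hellinger loss depends on the position}\label{sec:block}

To apply Proposition~\ref{prop:kak}(a) on $U$ and (b) on $V$, we need blocks of Riesz factors whose loss $h$ is large on $U$ and small on $V$.

\subsection{Two scales}

Our blocks have frequencies of the form $km+l$ with $m$ very large, so they are functions $s(mt,t)$ of a fast variable $u=mt$ and the slow variable $t$. Against a fixed function $F$, the fast variable averages out.

\begin{lemma}\label{lem:average}
Let $F\in C(\mathbb T)$, $s\in C(\mathbb T^2)$ and $\bar s(t)=\int s(u,t)\,d\sigma(u)$. Then $\int F(t)s(mt,t)\,d\sigma(t)\to\int F\bar s$ as $m\to\infty$ through the integers.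
\end{lemma}

\begin{proof}
Changing $s$ by at most $\eta$ uniformly changes both sides by at most $\eta\int|F|$. Trigonometric polynomials are uniformly dense in $C(\mathbb T^2)$, so by linearity it suffices to take $s=e^{i(ku+lt)}$. If $k=0$, then $s(mt,t)=\bar s(t)$. If $k\ne0$, then $\bar s=0$ and $\int F(t)e^{i(km+l)t}\,d\sigma(t)\to0$ by the Riemann--Lebesgue lemma.
\end{proof}

\subsection{Two factors with coefficients near $\frac12$}

For $0<\delta<\frac14$ consider the factors with coefficients $\frac12-\delta$ and $\frac12-2\delta$,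
\[
p(u)=1+(1-2\delta)\cos u,\qquad q(u)=1+(1-4\delta)\cos u,\qquad g=(\sqrt p-\sqrt q)^2 .
\]
The difference $q-p$ is of size $\delta$, and the square root magnifies it where $p$ and $q$ are small, near $u=\pi$. The next lemma shows that $g$ is a bump of height about $\delta$ and width about $\sqrt\delta$ at $\pi$.

\begin{lemma}\label{lem:bump}
Let $0<\delta<\frac14$ and $|x|\le\pi$.
\begin{itemize}
\item[(a)] $g(\pi+x)\ge\delta/7$ if $|x|\le\sqrt\delta$.
\item[(b)] $g(\pi+x)\le\delta$, and $x^2g(\pi+x)\le10\delta^2$.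
\item[(c)] $\dfrac{\delta^{3/2}}{25}\le\dfrac1{2\pi}\displaystyle\int_{|x|\le\sqrt\delta}g(\pi+x)\,dx\le\int g\le4\delta^{3/2}$.
\end{itemize}
\end{lemma}

\begin{proof}
At $u=\pi+x$ we have
\[
p=(1-\cos x)+2\delta\cos x,\qquad q=(1-\cos x)+4\delta\cos x,\qquad g=\frac{(q-p)^2}{(\sqrt p+\sqrt q)^2}=\frac{4\delta^2\cos^2x}{(\sqrt p+\sqrt q)^2}.
\]

(a) If $|x|\le\sqrt\delta$, then $1-\cos x\le x^2/2\le\delta/2$, so $p\le\frac52\delta$, $q\le\frac92\delta$ and $(\sqrt p+\sqrt q)^2\le2(p+q)\le14\delta$. Also $|x|<\frac12<\frac\pi4$, so $\cos^2x\ge\frac12$. Hence $g\ge2\delta^2/(14\delta)=\delta/7$.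

(b) From $q=1-(1-4\delta)\cos x\ge4\delta$ we get $g\le4\delta^2/q\le\delta$. Next, $p,q\ge x^2/\pi^2$. Indeed, if $\cos x\ge0$ both are at least $1-\cos x=2\sin^2(x/2)\ge2x^2/\pi^2$, and if $\cos x<0$ both are at least $1\ge x^2/\pi^2$. As $\pi^2<10$, this gives $(\sqrt p+\sqrt q)^2\ge4x^2/10$ and $x^2g\le10\delta^2$.

(c) By (a) the first integral is at least $\frac1{2\pi}\cdot2\sqrt\delta\cdot\frac\delta7=\delta^{3/2}/(7\pi)$, and $7\pi<25$. By (b), $2\pi\int g\le2\sqrt\delta\cdot\delta+2\int_{\sqrt\delta}^\infty10\delta^2x^{-2}\,dx=22\,\delta^{3/2}$, and $22<8\pi$.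
\end{proof}

Thus $1-\rho(\frac12-\delta,\frac12-2\delta)=\frac12\int g$ has order $\delta^{3/2}$. This lies strictly between the corresponding terms $\delta^2$ of (S) and $\delta^2/(3\delta)=\delta/3$ of (E), in the range that the two criteria leave undecided.

\subsection{One resonant frequency}

Because the Hellinger loss sits in a short window, a common factor of both measures can amplify or suppress it, according to its size on that window.

\begin{example}\label{ex:one}
Let $K\ge4$ be even. Give the frequency $m$ the coefficients $a=\frac12-\delta$, $b=\frac12-2\delta$, and the frequency $mK+1$ the coefficients $a=b=\frac12$. With $w(u,t)=1+\cos(Ku+t)$, the two block products are $p(u)w(u,t)$ and $q(u)w(u,t)$ at $u=mt$. For fixed $t$, both have mean $1$ in $u$, being products \eqref{eq:partial} over the dissociate set $\{1,K\}$. By Lemma~\ref{lem:average}, for large $m$ the block multiplies $\int F$ locally by $1-h(t)$, where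
\[
h(t)=1-\int\sqrt{pq}\,w\,d\sigma(u)=\frac12\int g(u)\bigl(1+\cos(Ku+t)\bigr)\,d\sigma(u).
\]
Since $g$ is even, $\int g(u)\sin Ku\,d\sigma(u)=0$, and
\[
h(t)=\Bigl(\frac12\int g\Bigr)(1+\kappa\cos t),\qquad\kappa=\frac{\int g(u)\cos Ku\,d\sigma(u)}{\int g}\in[-1,1].
\]
As $K$ is even, $1-\cos K(\pi+x)=1-\cos Kx\le K^2x^2/2$. Lemma~\ref{lem:bump}(b) gives $g\cdot(1-\cos Ku)\le5K^2\delta^2$, and then (c) gives $1-\kappa\le125K^2\sqrt\delta$. So for small $\delta$ the loss is close to $(1+\cos t)$ times the loss $\frac12\int g$ of the independent model: larger on $U$, smaller on $V$.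
\end{example}

One resonant frequency per block is not enough. Whatever $K$ and $\delta$ are, $1+\kappa\cos t$ lies between $1-|\cos t|$ and $2$, so the convergence of a series of such losses does not depend on $t$ as long as $|\cos t|<1$. With $J$ resonant frequencies $mK^j+1$ the factor becomes about $(1+\cos t)^J$. If each value of $J$ is used about $\delta^{-3/2}$ times, to cancel the size of $\int g$, the total loss behaves like $\sum_J(1+\cos t)^J$, which diverges on $U$ and converges on $V$.

\subsection{Many resonant frequencies}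

For $J\ge1$ put
\[
K=K_J=2J+2,\quad\xi_J=\frac1{JK^J},\quad L_J=2^J\xi_J^{-2},\quad\delta=\delta_J=L_J^{-2},\quad N_J=L_J^3=\delta_J^{-3/2},
\]
and $w(u,t)=\prod_{j=1}^J\bigl(1+\cos(K^ju+t)\bigr)$. The number $\xi_J$ is the half-width of a window about $u=\pi$ on which all phases $K^ju$ stay within $1/J$ of $2\pi\mathbb Z$. The integer $L_J=2^JJ^2K^{2J}\ge32$ makes the bump much narrower than this window: $\sqrt{\delta_J}=1/L_J\le\xi_J$. With $p,q,g$ formed from $\delta_J$, define on $\mathbb T^2$
\[
\mathcal P_J=pw,\qquad\mathcal Q_J=qw,\qquad\mathcal R_J=\sqrt{pq}\,w .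
\]
The set $\{1,K,\dots,K^J\}$ is dissociate by Lemma~\ref{lem:ratio}. For fixed $t$, the functions $w$, $pw$, $qw$ of $u$ are products \eqref{eq:partial} over it, with coefficient $\frac12e^{it}$ at $K^j$ for $j\ge1$, so they have mean $1$. In the notation of Lemma~\ref{lem:average},
\begin{equation}\label{eq:means}
\bar{\mathcal P}_J=\bar{\mathcal Q}_J=1,\qquad\bar{\mathcal R}_J=1-h_J,\qquad h_J(t)=\frac12\int g(u)w(u,t)\,d\sigma(u),
\end{equation}
and $0\le h_J\le1$, because $g w\ge0$ and $\mathcal R_J\ge0$.

\begin{lemma}\label{lem:block}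
Let $0<c<1$ and $J\ge2/c$.
\begin{itemize}
\item[(a)] If $\cos t\ge c$, then $N_Jh_J(t)\ge(1+\frac c2)^J/50$.
\item[(b)] If $\cos t\le-c$, then $N_Jh_J(t)\le2(1-\frac c2)^J+5\cdot2^{-J}$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $u=\pi+x$ with $|x|\le\pi$. Since $K$ is even, $w=\prod_{j=1}^J(1+\cos(K^jx+t))$. For $|x|\le\xi_J$ and $j\le J$ we have $|K^jx|\le1/J\le c/2$, so $|\cos(K^jx+t)-\cos t|\le c/2$. On this window, therefore, $w\ge(1+\frac c2)^J$ if $\cos t\ge c$, and $w\le(1-\frac c2)^J$ if $\cos t\le-c$.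

(a) Keep only $|x|\le\sqrt\delta$, which lies in the window. Lemma~\ref{lem:bump}(c) gives $h_J(t)\ge\frac12(1+\frac c2)^J\delta^{3/2}/25$.

(b) On the window use the bound for $w$ and $\int g\le4\delta^{3/2}$. Off the window $w$ may be as large as $2^J$, but its mean is $1$, and $g\le10\delta^2\xi_J^{-2}$ there by Lemma~\ref{lem:bump}(b). Hence
\[
h_J(t)\le2\bigl(1-\tfrac c2\bigr)^J\delta^{3/2}+5\delta^2\xi_J^{-2}.
\]
After multiplication by $N_J=\delta^{-3/2}$ the last term is $5\xi_J^{-2}/L_J=5\cdot2^{-J}$.
\end{proof}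

This proof uses only that $K$ is even and at least $4$. The growth of $K_J$ serves to make $\lambda_{n+1}/\lambda_n\to\infty$.

\section{The counterexample}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{Blocks.} Let $J(1)\le J(2)\le\cdots$ take each value $J\ge1$ exactly $N_J$ times. Given a positive integer $m_n$, let
\[
\Lambda_n=\{m_n\}\cup\{m_nK^j+1:1\le j\le J(n)\},\qquad K=K_{J(n)},
\]
and $\Lambda=\bigcup_n\Lambda_n$. At the frequency $m_n$ take $a=\frac12-\delta_{J(n)}$ and $b=\frac12-2\delta_{J(n)}$; at all other frequencies take $a=b=\frac12$. Then $0<b\le a\le\frac12$ throughout. Since $\cos((m_nK^j+1)t)=\cos(K^jm_nt+t)$, the products of the factors of $\mu_a$ and $\mu_b$ over $\Lambda_n$, and their geometric mean, are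
\[
P_n(t)=\mathcal P_{J(n)}(m_nt,t),\qquad Q_n(t)=\mathcal Q_{J(n)}(m_nt,t),\qquad R_n(t)=\mathcal R_{J(n)}(m_nt,t).
\]
Moreover $Q_n=P_nD_n$ with
\[
D_n(t)=\frac{1+(1-4\delta_{J(n)})\cos m_nt}{1+(1-2\delta_{J(n)})\cos m_nt},
\]
which is continuous and positive because $\delta_{J(n)}>0$.

\emph{Choice of $m_n$.} Lemma~\ref{lem:block} is uniform only where $|\cos t|\ge c$, so we exhaust $U$ and $V$ by the weights
\[
f_i^+(t)=\max\bigl(0,\cos t-\tfrac1i\bigr),\qquad f_i^-(t)=\max\bigl(0,-\cos t-\tfrac1i\bigr),\qquad i\ge2 .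
\]
Let $\eta_n=2^{-n}/20$. Choose $m_1,m_2,\dots$ inductively so that
\begin{itemize}
\item[(A)] $m_n\ge(n+1)\max\Lambda_{n-1}$ if $n\ge2$;
\item[(B)] for all $i$ with $2\le i\le n+1$, all $F\in\mathcal F_n(f_i^+)\cup\mathcal F_n(f_i^-)$ and all $s\in\{\mathcal P_{J(n)},\mathcal Q_{J(n)},\mathcal R_{J(n)}\}$,
\[
\Bigl|\int F(t)s(m_nt,t)\,d\sigma(t)-\int F\bar s\Bigr|\le\eta_n .
\]
\end{itemize}
The functions $F$ in (B) depend only on $m_1,\dots,m_{n-1}$ and are finite in number. By Lemma~\ref{lem:average} each requirement holds for all large $m_n$, so the choice is possible.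

\emph{Lacunarity.} Inside block $n$, with $m=m_n$, we have $(mK+1)/m>K$, and for $j\ge1$
\[
mK^{j+1}+1-(K-1)(mK^j+1)=mK^j-K+2>0 .
\]
So consecutive elements of the block have ratio larger than $K-1\ge3$. By (A) the ratio of the first element of $\Lambda_n$ to the last element of $\Lambda_{n-1}$ is at least $n+1\ge3$. Listing $\Lambda_1,\Lambda_2,\dots$ in order thus gives $\lambda_0<\lambda_1<\cdots$ with all ratios at least $3$, and the ratios tend to infinity because $K_{J(n)}\to\infty$. By Lemma~\ref{lem:ratio}, $\Lambda$ is dissociate.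

\emph{The hypotheses of Proposition~\ref{prop:kak}.} By Lemma~\ref{lem:blocks}, \eqref{eq:weak} holds with $\mu=\mu_a$, $\nu=\mu_b$. Fix $i\ge2$, let $f=f_i^+$ or $f_i^-$, and put $n_0=i-2$. For $n>n_0$ and $F\in\mathcal F_n(f)$, condition (B) and \eqref{eq:means} give \eqref{eq:H} and
\begin{equation}\label{eq:localR}
\Bigl|\int FR_n-\int F\,(1-h_{J(n)})\Bigr|\le\eta_n .
\end{equation}

\emph{Singularity on $U$.} Let $f=f_i^+$. Every $F\in\mathcal F_n(f)$ is nonnegative and vanishes outside $A_i=\{\cos t\ge\frac1i\}$. With $h_n^*=\inf_{A_i}h_{J(n)}\in[0,1]$, \eqref{eq:localR} gives $\int FR_n\le(1-h_n^*)\int F+\eta_n$. Each $J$ occurs $N_J$ times, so Lemma~\ref{lem:block}(a) with $c=1/i$ yields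
\[
\sum_nh_n^*=\sum_JN_J\inf_{A_i}h_J\ge\sum_{J\ge2i}\frac1{50}\Bigl(1+\frac1{2i}\Bigr)^J=\infty .
\]
By Proposition~\ref{prop:kak}(a), $f_i^+\mu_a\perp f_i^+\mu_b$. So, with $U_i=\{f_i^+>0\}$, there is a Borel set $E_i\subset U_i$ with $\mu_a(E_i)=0$ and $\mu_b(U_i\setminus E_i)=0$. Since $U=\bigcup_iU_i$, the set $E=\bigcup_iE_i$ has $\mu_a(E)=0$ and $\mu_b(U\setminus E)=0$. Thus $\mu_a|_U\perp\mu_b|_U$.

\emph{Equivalence on $V$.} Let $f=f_i^-$. Now $F\ge0$ vanishes outside $B_i=\{\cos t\le-\frac1i\}$. With $h_n^{**}=\sup_{B_i}h_{J(n)}\in[0,1]$, \eqref{eq:localR} gives $\int FR_n\ge(1-h_n^{**})\int F-\eta_n$, and Lemma~\ref{lem:block}(b) yields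
\[
\sum_nh_n^{**}\le\sum_{J<2i}N_J+\sum_{J\ge2i}\Bigl(2\Bigl(1-\frac1{2i}\Bigr)^J+5\cdot2^{-J}\Bigr)<\infty .
\]
By Proposition~\ref{prop:kak}(b), $f_i^-\mu_a\sim f_i^-\mu_b$, so $\mu_a$ and $\mu_b$ have the same null subsets of $V_i=\{f_i^->0\}$. Since $V=\bigcup_iV_i$, we get $\mu_a|_V\sim\mu_b|_V$.

\emph{Mass of the two halves.} Statement (i) says nothing unless both halves carry mass; this is where the size of $\eta_n$ matters. For $i=2$ we have $n_0=0$, so \eqref{eq:transfer} with $N=0$ gives, for $\mu\in\{\mu_a,\mu_b\}$ and $f=f_2^\pm$,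
\[
\int f\,d\mu\ge\int f-\sum_{n\ge1}\eta_n=\frac1{2\pi}\int_{-\pi/3}^{\pi/3}\bigl(\cos t-\tfrac12\bigr)\,dt-\frac1{20}=\frac1{2\pi}\Bigl(\sqrt3-\frac\pi3\Bigr)-\frac1{20}>0,
\]
since $\frac1{2\pi}(\sqrt3-\frac\pi3)>\frac1{10}$. As $f_2^+\le1_U$ and $f_2^-\le1_V$, the four masses in (ii) are positive. The complement of $U\cup V$ consists of two points and is null by Lemma~\ref{lem:atoms}.

\emph{Conclusion.} If $\mu_a\ll\mu_b$, then $\mu_a|_U$ is both absolutely continuous and singular with respect to $\mu_b|_U$, hence zero, contrary to $\mu_a(U)>0$. If $\mu_a\perp\mu_b$, the same argument shows $\mu_a|_V=0$, contrary to $\mu_a(V)>0$.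
\end{proof}

\begin{remark}
The example escapes all four positive statements of Section~\ref{sec:intro}. Here $\sum|a_n-b_n|^2=\sum_JN_J\delta_J^2=\sum_J1/L_J<\infty$ and $\sum|a_n-b_n|^2/(1-|a_n+b_n|)=\sum_JN_J\delta_J/3=\sum_JL_J/3=\infty$, so neither (S) nor (E) applies. In block $n$ each of the $J=J(n)$ quotients $\lambda_k/\lambda_{k+1}$ is at least $1/(K+1)=1/(2J+3)$, so each block contributes at least $\frac15$ to the series in Theorem~\ref{thm:fast}. Every tail of $\Lambda$ contains coprime numbers $m_n$ and $m_nK+1$, so all $d_n$ in Theorem~\ref{thm:arith} equal $1$.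
\end{remark}

\section{Rapidly growing frequencies}\label{sec:fast}

We apply Proposition~\ref{prop:kak} with $f=1$ and one frequency per block. Two points need care: the ratios $D_n$ must be continuous and positive, which can fail when $|a_n|=\frac12$ or $|b_n|=\frac12$, and the frequencies are now given, so the errors $\eta_n$ must be estimated and cannot be made small by choice. The next lemma settles the first point.

\begin{lemma}\label{lem:shrink}
Let $0<\theta_n<1$ with $\sum\theta_n<\infty$, and $a_n'=(1-\theta_n)a_n$. Then $\mu_{a'}\sim\mu_a$ over every infinite dissociate set.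
\end{lemma}

\begin{proof}
Since $p_{a_n'}=(1-\theta_n)p_{a_n}+\theta_n$, the measure $\mu_{a'}$ should be the average of the products obtained by deleting the $n$th factor with probability $\theta_n$. Let $\mathbf A$ be a random set that contains each $n$ independently with probability $\theta_n$. By the Borel--Cantelli lemma $\mathbf A$ is almost surely finite. Let $\pi(A)$ be the probability that $\mathbf A=A$, so that $\sum\pi(A)=1$ over finite $A$, and let $\tilde\mu=\sum_A\pi(A)\mu_{a^A}$. For a word $\gamma$ with set of letters $B$, we have $a^A(\gamma)=a(\gamma)$ if $A\cap B=\emptyset$ and $a^A(\gamma)=0$ otherwise, and $\mathbf A\cap B=\emptyset$ has probability $\prod_{n\in B}(1-\theta_n)$. So the coefficient of $\tilde\mu$ at $\gamma$ is $a(\gamma)\prod_{n\in B}(1-\theta_n)=a'(\gamma)$, and its coefficients at other integers vanish. By \eqref{eq:coeff}, $\tilde\mu=\mu_{a'}$. Each $\mu_{a^A}$ has the same null sets as $\mu_a$ by Lemma~\ref{lem:finite}, hence so has $\tilde\mu$.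
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fast}]
\emph{Reductions.} Replacing $\lambda_n,a_n,b_n$ by $-\lambda_n,\bar a_n,\bar b_n$ changes neither the factors nor dissociateness, and $\rho(\bar a,\bar b)=\rho(a,b)$ by the substitution $x\mapsto-x$. So assume $0<\lambda_0<\lambda_1<\cdots$.

Let $\theta_n=2^{-n-1}$, $a_n'=(1-\theta_n)a_n$, $b_n'=(1-\theta_n)b_n$. By Lemma~\ref{lem:shrink}, $\mu_{a'}\sim\mu_a$ and $\mu_{b'}\sim\mu_b$. From $(\sqrt x-\sqrt y)^2\le|x-y|$ and $|p_a-1|\le1$,
\[
\|\sqrt{p_{a_n}}-\sqrt{p_{a_n'}}\|_2^2\le\|p_{a_n}-p_{a_n'}\|_1=\theta_n\|p_{a_n}-1\|_1\le\theta_n,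
\]
and likewise for $b$. Since $2(1-\rho(a,b))=\|\sqrt{p_a}-\sqrt{p_b}\|_2^2$, the triangle inequality in $\ell^2(L^2)$ shows that $\sum(1-\rho(a_n,b_n))$ and $\sum(1-\rho(a_n',b_n'))$ converge or diverge together. So assume $|a_n|,|b_n|<\frac12$.

Let $P_n(t)=p_{a_n}(\lambda_nt)$, $Q_n(t)=p_{b_n}(\lambda_nt)$ and $D_n=Q_n/P_n$ for $n\ge0$; we use Section~\ref{sec:kak} with the numbering started at $0$. These functions are smooth and positive, and \eqref{eq:weak} holds by Lemma~\ref{lem:blocks}.

\emph{The variation of $F$.} Let $F=\prod_{k<n}S_k\in\mathcal F_n(1)$ and $d=\sum_{k<n}\lambda_k$. We want to show that $F$ varies slowly on the scale $1/\lambda_n$. It contains square roots and is not a polynomial, and it may be of size $2^n$ at some points, so the bound has to be in $L^1$. Write $F=\sqrt{XY}$, where $X$ and $Y$ both receive the factor $S_k$ if $S_k\in\{P_k,Q_k\}$, while $X$ receives $P_k$ and $Y$ receives $Q_k$ if $S_k=R_k$. Then $X,Y$ are products \eqref{eq:partial}: positive trigonometric polynomials of degree at most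 $d$ and mean $1$. The Fej\'er--Riesz theorem states that a nonnegative trigonometric polynomial of degree at most $d$ equals $|\varphi|^2$ for some $\varphi(t)=\sum_{j=0}^dc_je^{ijt}$. Write $X=|\varphi_1|^2$ and $Y=|\varphi_2|^2$. Then $\|\varphi_i\|_2=1$, and $\|\varphi_i'\|_2\le d$ by Parseval's identity. The function $\varphi=\varphi_1\varphi_2$ has no zeros, and $F=|\varphi|$ has derivative $\operatorname{Re}(\varphi'\bar\varphi)/|\varphi|$. So $|F'|\le|\varphi_1'||\varphi_2|+|\varphi_1||\varphi_2'|$, and the Cauchy--Schwarz inequality gives $\|F'\|_1\le2d$.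

\emph{The errors.} Let $\psi$ be one of $p_{a_n}$, $p_{b_n}$, $\sqrt{p_{a_n}p_{b_n}}$. Its mean $\bar\psi$ is $1$, $1$, $\rho(a_n,b_n)$ respectively, and $0\le\rho(a_n,b_n)\le1$ by the Cauchy--Schwarz inequality. The primitive $\Psi(x)=\int_0^x(\psi(y)-\bar\psi)\,dy$ is $2\pi$-periodic, and $|\Psi|\le\int_0^{2\pi}(\psi(y)+\bar\psi)\,dy=4\pi\bar\psi\le4\pi$. Integrating by parts,
\[
\Bigl|\int F(t)\psi(\lambda_nt)\,d\sigma(t)-\bar\psi\int F\Bigr|=\frac1{\lambda_n}\Bigl|\int F'(t)\Psi(\lambda_nt)\,d\sigma(t)\Bigr|\le\eta_n:=\frac{8\pi}{\lambda_n}\sum_{k<n}\lambda_k .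
\]
The hypothesis on $\Lambda$ enters only now. It implies $\lambda_k/\lambda_{k+1}\to0$, so $\lambda_k\le\lambda_{k+1}/2$ for $k\ge k_0$. For $n\ge1$ the terms of $\sum_{k<n}\lambda_k$ with $k<k_0$ add up to at most $k_0\lambda_{n-1}$, and the others to at most $2\lambda_{n-1}$. Hence $\eta_n\le8\pi(k_0+2)\lambda_{n-1}/\lambda_n$ and $\sum\eta_n<\infty$.

The three choices of $\psi$ give \eqref{eq:H} and $|\int FR_n-(1-h_n)\int F|\le\eta_n$ with $h_n=1-\rho(a_n,b_n)\in[0,1]$. Proposition~\ref{prop:kak}(a) applies if $\sum h_n=\infty$, and (b) applies if $\sum h_n<\infty$.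
\end{proof}

\section{An arithmetic zero--one law}\label{sec:arith}

For product measures, the part of the space where two measures are equivalent does not depend on finitely many coordinates, so it is trivial by the zero--one law. On the circle, removing the first $n$ factors leaves measures of period $2\pi/d_n$, and this periodicity replaces measurability with respect to the tail. We first isolate the set in question.

\begin{lemma}\label{lem:core}
For measures $\mu,\nu$ there is a Borel set $S$ with $\mu|_S\sim\nu|_S$ and $\mu|_{S^c}\perp\nu|_{S^c}$. Any two such sets differ by a set that is null for $\mu$ and $\nu$.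
\end{lemma}

\begin{proof}
Let $\mu',\nu'$ be the densities with respect to $\mu+\nu$ and $S=\{\mu'>0,\ \nu'>0\}$. On $S$ both measures are equivalent to $\mu+\nu$, and on $S^c$ we have $\mu'\nu'=0$. If $S,S'$ are two such sets, then on $S\setminus S'$, and on $S'\setminus S$, the measures are both equivalent and singular, hence zero.
\end{proof}

Call such a set a \emph{core} of $(\mu,\nu)$. The definition involves only null sets, so a core of $(\mu,\nu)$ is a core of $(\mu_1,\nu_1)$ whenever $\mu_1\sim\mu$ and $\nu_1\sim\nu$. Recall also that a measure $\kappa$ is invariant under translation by $2\pi/d$ if and only if $\hat\kappa(m)=0$ for $m\notin d\mathbb Z$, since the translation multiplies $\hat\kappa(m)$ by $e^{-2\pi im/d}$.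

\begin{proof}[Proof of Theorem~\ref{thm:arith}]
Let $\mu=\mu_a$, $\nu=\mu_b$, and let $S$ be a core of $(\mu,\nu)$. We show that $1_S\mu=\mu(S)\mu$ by comparing Fourier coefficients.

\emph{Step 1: periodicity.} Let $P_n=P_{\{0,\dots,n-1\}}$, and let $\mu^{(n)},\nu^{(n)}$ be the Riesz products with the factors of index $k<n$ removed. By Lemma~\ref{lem:finite}, $\mu=P_n\mu^{(n)}$, $\mu\sim\mu^{(n)}$ and $\nu\sim\nu^{(n)}$, so $S$ is a core of $(\mu^{(n)},\nu^{(n)})$. The Fourier coefficients of $\mu^{(n)},\nu^{(n)}$ vanish off the words with letters $k\ge n$, which lie in $d_n\mathbb Z$. Both measures are therefore invariant under translation by $\theta=2\pi/d_n$, and $S+\theta$ is again a core of the pair. By Lemma~\ref{lem:core}, $S+\theta$ and $S$ differ by a $\mu^{(n)}$-null set. So $\kappa_n=1_S\mu^{(n)}$ satisfies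
\[
\kappa_n(E+\theta)=\mu^{(n)}\bigl((S+\theta)\cap(E+\theta)\bigr)=\mu^{(n)}(S\cap E)=\kappa_n(E),
\]
and we obtain
\[
1_S\mu=P_n\kappa_n,\qquad\hat\kappa_n=0\ \text{ off }d_n\mathbb Z,\qquad|\hat\kappa_n|\le\kappa_n(\mathbb T)\le1 .
\]

\emph{Step 2: at most one term.} Let $\Gamma_n$ be the set of words with letters $k<n$. By \eqref{eq:partial},
\begin{equation}\label{eq:conv}
\widehat{1_S\mu}(m)=\sum_{\gamma\in\Gamma_n}a(\gamma)\,\hat\kappa_n(m-\gamma),
\end{equation}
and only $\gamma\equiv m\pmod{d_n}$ can contribute. Let $I$ be the infinite set of $n$ for which the hypothesis holds. For $n\in I$ the $3^n$ elements of $\Gamma_n$ are pairwise incongruent modulo $d_n$, because the difference of two of them has coefficients in $\{-2,\dots,2\}$. So at most one term of \eqref{eq:conv} is nonzero, and $d_n\ge3^n$. These two facts are the only use of the hypothesis.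

\emph{Step 3: $m$ is a word.} Take $n\in I$ with $m\in\Gamma_n$. The surviving term is $\gamma=m$, so $\widehat{1_S\mu}(m)=a(m)\kappa_n(\mathbb T)$. The case $m=0$ gives $\kappa_n(\mathbb T)=\mu(S)$. Hence $\widehat{1_S\mu}(m)=\mu(S)\hat\mu(m)$.

\emph{Step 4: $m$ is not a word.} Here $\hat\mu(m)=0$, and we must show $\widehat{1_S\mu}(m)=0$. If for some $n\in I$ no element of $\Gamma_n$ is congruent to $m$ modulo $d_n$, all terms of \eqref{eq:conv} vanish. Otherwise, for each $n\in I$ let $\gamma_n\in\Gamma_n$ be the unique such element; then \eqref{eq:conv} gives $|\widehat{1_S\mu}(m)|\le2^{-\ell(\gamma_n)}$, and it remains to show that $\ell(\gamma_n)\to\infty$. For $n<n'$ in $I$ write $\gamma_{n'}=\gamma'+\gamma''$ with $\gamma'\in\Gamma_n$ and $\gamma''$ a word with letters in $[n,n')$. Then $d_n\mid\gamma''$, and $d_n\mid d_{n'}\mid m-\gamma_{n'}$, so $\gamma'\equiv m\pmod{d_n}$ and $\gamma'=\gamma_n$. Thus $\ell(\gamma_{n'})=\ell(\gamma_n)+\ell(\gamma'')$, and the lengths are nondecreasing along $I$. If they were bounded,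 they would be constant from some point on, so $\gamma''=0$ and $\gamma_n=\gamma$ would be a fixed word for large $n\in I$. Then $d_n\mid m-\gamma$ with $d_n\ge3^n\to\infty$ would give $m=\gamma$, a word.

\emph{Step 5: the dichotomy.} Steps 3 and 4 give $1_S\mu=\mu(S)\mu$. Evaluating on $S$ gives $\mu(S)=\mu(S)^2$, so $\mu(S)\in\{0,1\}$. The definition of a core is symmetric, so also $\nu(S)\in\{0,1\}$. Since $\mu|_S\sim\nu|_S$, the two numbers vanish together. If both are $0$, then $\mu=\mu|_{S^c}\perp\nu|_{S^c}=\nu$. If both are $1$, then $\mu=\mu|_S\sim\nu|_S=\nu$.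

\emph{Divisibility chains.} Let $\lambda_n\mid\lambda_{n+1}$ for all $n$. The quotient $\lambda_{n+1}/\lambda_n$ is a nonzero integer. It is not $1$ because the $\lambda_n$ are distinct, and the values $-1$, $2$, $-2$ would give the forbidden relations $\lambda_{n+1}+\lambda_n=0$, $\lambda_{n+1}-2\lambda_n=0$, $\lambda_{n+1}+2\lambda_n=0$. So $|\lambda_{n+1}|\ge3|\lambda_n|$. Here $d_n=|\lambda_n|$, and Lemma~\ref{lem:ratio} gives $|\sum_{k<n}\varepsilon_k\lambda_k|<d_n$ for $|\varepsilon_k|\le2$. If $d_n$ divides this sum, the sum is $0$, and all $\varepsilon_k$ vanish by dissociateness. The hypothesis holds for every $n$.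
\end{proof}

\begin{example}
The condition of Theorem~\ref{thm:arith} is not limited to chains. Let $\lambda_k=3^kc_k$ with arbitrary integers $c_k$ not divisible by $3$. If $3^n\mid\sum_{k<n}\varepsilon_k\lambda_k$ with $|\varepsilon_k|\le2$ and $j$ were the smallest index with $\varepsilon_j\ne0$, division by $3^j$ would give $3\mid\varepsilon_jc_j$, which is impossible. So all $\varepsilon_k=0$. This shows that $\{\lambda_k\}$ is dissociate and, since $3^n\mid d_n$, that the hypothesis holds for every $n$.
\end{example}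

\begin{thebibliography}{9}

\bibitem{dichotomy}
\emph{On Dichotomy Of Riesz Products},
\texttt{https://www.fim.uni-passau.de/\allowbreak fileadmin/\allowbreak dokumente/\allowbreak fakultaeten/\allowbreak fim/\allowbreak lehrstuhl/\allowbreak ritter/\allowbreak publications/\allowbreak ritter79b.pdf}

\end{thebibliography}
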